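# Nontrivial Floyd boundary without relative hyperbolicity

## 1. Floyd metrics, hyperbolic spaces and relatively hyperbolic groups

Let $G$ be a finitely generated group, $S$ a finite generating set, $C(G,S)$ its Cayley graph with the path metric $d$, and $|g|_S=d(1,g)$ the word length. The distance $d(1,e)$ from the identity to an edge $e$ is the smaller of the word lengths of the two endpoints of $e$.

**Definition 1.1 (Floyd boundary).** A function $f:\mathbb N\to\mathbb R_+$ with positive values is *admissible* if it is strictly decreasing (with the convention $f(0)=f(1)$), $\sum_n f(n)<\infty$, and $f(n)/f(n+1)$ is bounded. Give every edge $e$ of $C(G,S)$ the new length $d_f(e)=f(d(1,e))$, and let $d_f(x,y)$ be the infimum of the new lengths $l_f(\gamma)$ of paths $\gamma$ from $x$ to $y$. (The problem writes a minimum; nothing below depends on whether it is attained.) Let $\overline C_f(G,S)$ be the completion of $(C(G,S),d_f)$. The *Floyd boundary* is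
$$\partial_fG=\overline C_f(G,S)\setminus C(G,S).$$
It is *nontrivial* if it has more than one point.

Since the graph is locally finite and edge lengths are positive, $d_f$ is a metric. As $f$ is non-increasing, $f(d(1,e))\ge f(|g|_S)$ for each endpoint $g$ of $e$; we use this often.

*Example.* For $s>1$, the function $f(n)=n^{-s}$, $f(0)=1$, is admissible: the ratios are at most $2^s$. For $G=\mathbb Z$ and $S=\{1\}$, the edge from $n$ to $n+1$ has length $f(n)$ if $n\ge0$ and $f(|n+1|)$ if $n<0$. So $(C(G,S),d_f)$ is an open interval of length $2\sum_{n\ge0}f(n)$; its completion adds two endpoints, and $\partial_f\mathbb Z$ has two points.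

**Definition 1.2 (Gromov product, hyperbolic space, boundary).** In a metric space put $(x|y)_o=\frac12\big(d(o,x)+d(o,y)-d(x,y)\big)$. A geodesic space is *$\delta$-hyperbolic* if $(x|z)_o\ge\min\{(x|y)_o,(y|z)_o\}-\delta$ for all $o,x,y,z$, and hyperbolic if this holds for some $\delta$. A sequence $(x_n)$ converges to a boundary point if $(x_n|x_m)_o\to\infty$ as $n,m\to\infty$; two such sequences have the same limit if their interlaced sequence has this property too. The set of limits is $\partial X$. For $\xi,\eta\in\partial X$ let $(\xi|\eta)_o$ be the supremum of $\liminf_n (x_n|y_n)_o$ over sequences $x_n\to\xi$, $y_n\to\eta$; then $\xi_n\to\xi$ means $(\xi_n|\xi)_o\to\infty$. A group is *hyperbolic* if it acts properly and cocompactly by isometries on a proper hyperbolic geodesic space; $\partial\Gamma$ is the boundary of that space.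

*Example.* In a tree, $(x|y)_o$ is the distance from $o$ to the point where $[o,x]$ and $[o,y]$ part, which is $d(o,[x,y])$. In any hyperbolic space, $|d(o,[x,y])-(x|y)_o|$ is bounded by a constant. We also recall that a hyperbolic group $\Gamma$ that is not virtually cyclic has uncountable boundary, and acts minimally on it: a nonempty closed $\Gamma$-invariant subset of $\partial\Gamma$ is all of $\partial\Gamma$.

**Definition 1.3 (CAT$(-1)$, angles).** A geodesic space is *CAT$(-1)$* if its geodesic triangles are no fatter than the triangles with the same side lengths in $\mathbb H^2$. The *comparison angle* at $q$ of $(q,p,p')$ is the angle at the vertex corresponding to $q$ in that triangle of $\mathbb H^2$. The *Alexandrov angle* $\angle_q(p,p')$ is the upper limit of the comparison angles at $q$ of $(q,x,x')$, as $x\in[q,p]$ and $x'\in[q,p']$ tend to $q$.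

*Example.* The plane $\mathbb H^2$ and all metric trees are CAT$(-1)$. In a tree, the Alexandrov angle between two segments issuing from $q$ is $0$ if they share an initial piece and $\pi$ otherwise.

We use these textbook facts (BH below means Bridson–Haefliger, *Metric spaces of non-positive curvature*). In a CAT$(-1)$ space geodesics are unique and local geodesics are geodesics. Alexandrov angles at a point satisfy the triangle inequality, are at most the comparison angles in $\mathbb H^2$, and $\angle_q(p,p')=\pi$ if $q$ is interior to $[p,p']$. A CAT$(-1)$ space is hyperbolic. If a group acts properly and cocompactly on a CAT$(-1)$ space, an element of infinite order translates along an axis, and this axis is unique since there are no flat strips.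

**Definition 1.4 (relative hyperbolicity).** Let $N$ be a finitely generated group and $\{P_\lambda\}$ a family of proper subgroups, possibly empty. $N$ is *hyperbolic relative to* $\{P_\lambda\}$ if it has a finite relative presentation
$$N=(F(Y)*\ast_\lambda P_\lambda)/\langle\langle\mathcal R\rangle\rangle,\qquad Y,\ \mathcal R\ \text{finite},$$
with linear relative Dehn function: for some $C$, every word of length $n$ in the letters $Y^{\pm1}\sqcup\bigsqcup_\lambda P_\lambda$ that is trivial in $N$ equals, in $F(Y)*\ast_\lambda P_\lambda$, a product of at most $Cn$ conjugates of elements of $\mathcal R^{\pm1}$.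

For the empty family this says that $N$ is hyperbolic. So hyperbolic groups count as relatively hyperbolic, and the useless family $\{N\}$ is excluded because peripheral subgroups must be proper.

*Example.* $\mathbb Z^2*\mathbb Z$ is hyperbolic relative to $\{\mathbb Z^2\}$: take for $Y$ a generator of $\mathbb Z$ and $\mathcal R=\emptyset$.

## 2. Does a nontrivial Floyd boundary force relative hyperbolicity?

A theorem of Gerasimov, quoted with the problem, has this consequence: the Floyd boundary of a relatively hyperbolic group is not a point, even when $f$ is exponential. The problem, a question of Osin and Gerasimov from the report "Geometric Group Theory, Hyperbolic Dynamics and Symplectic Geometry", asks for the converse. Is there a finitely generated group that is not hyperbolic, and not hyperbolic relative to any system of proper finitely generated subgroups, but has a nontrivial Floyd boundary for some finite generating set and some admissible $f$? The answer is yes.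

**Theorem A.** For every $s\in(1,2)$ there are a hyperbolic group $\Gamma$ acting properly, cocompactly and isometrically on a CAT$(-1)$ 2-complex $X$, and a finitely generated infinite normal subgroup $G\triangleleft\Gamma$ with $\Gamma/G\cong\mathbb Z$, such that

1. $G$ is not hyperbolic, and not hyperbolic relative to any system of proper finitely generated subgroups;
2. for every finite generating set $S'$ of $G$ and every admissible $f$ with $f(n)\ge c\,n^{-s}$ for some $c>0$ and all $n\ge1$ (for example $f(n)=n^{-s}$, $f(0)=1$), $\partial_fG$ has more than one point. In fact there is a continuous $G$-equivariant surjection $\partial_fG\to\partial X=\partial\Gamma$, so $\partial_fG$ is uncountable.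

Whether a non-relatively hyperbolic group can have nontrivial Floyd boundary for an exponential $f$ is not decided here; the question asks only for some admissible $f$.

## 3. Compactness of the Floyd completion, and the groups $F_2$, $\mathbb Z^2$, $F_2\times\mathbb Z$

**Lemma 3.1.** Let $G=\langle S\rangle$ with $S$ finite, and let $f$ be admissible.

(a) $\overline C_f(G,S)$ is compact.

(b) If $g_n\in G$, $|g_n|_S\to\infty$ and $g_n\to\xi$ in $\overline C_f(G,S)$, then $\xi\in\partial_fG$.

(c) Every $\xi\in\partial_fG$ is a limit of vertices $g_n$ with $|g_n|_S\to\infty$.

*Proof.* (a) We show total boundedness. If $|g|_S\ge R$, moving along a word geodesic from $g$ to the sphere of radius $R$ crosses edges at distances $n\ge R$ from $1$, each $n$ at most once, so it costs at most $\sum_{n\ge R}f(n)$, which tends to $0$ as $R\to\infty$. The graph spanned by the vertices of word length at most $R$ is finite. An edge outside it has both endpoints of word length at least $R$, so its $d_f$-length is at most $f(R)$. Hence every point is within $f(R)+\sum_{n\ge R}f(n)$ of a finite graph, which is $d_f$-compact.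

(b) Let $x\in C(G,S)$ with $d(1,x)\le r\in\mathbb N$; we bound $d_f(x,g)$ below for all vertices $g$ with $|g|_S\ge r+1$. Points of the Cayley graph at integer distance from $1$ are vertices. So at its last time at distance $r$ from $1$, a path from $x$ to $g$ is at a vertex. It then enters an edge, and cannot leave that edge through an endpoint at distance $r$. So it crosses completely an edge from the $r$-sphere to the $(r+1)$-sphere, and its $d_f$-length is at least $f(r)>0$. Hence no sequence with $|g_n|_S\to\infty$ converges to $x$.

(c) Let $x_n\to\xi$ with $x_n\in C(G,S)$. The $x_n$ leave every ball, since balls are contained in finite graphs, which are $d_f$-compact, and $\xi\notin C(G,S)$. So the edges containing the $x_n$ have $d_f$-length tending to $0$, and we may replace $x_n$ by an endpoint of its edge. ∎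

*The free group $F_2$ with a basis.* Take two infinite rays from $1$ that part at level $m$, and let $g_n,h_n$ be their vertices at level $n>m$. Every path from $g_n$ to $h_n$ contains the tree geodesic, so $d_f(g_n,h_n)=2\sum_{k=m}^{n-1}f(k)\ge 2f(m)>0$. Each sequence $(g_n)$ is $d_f$-Cauchy, so distinct ends give distinct boundary points, and $\partial_fF_2$ is uncountable.

*A way to get one point.* Summability gives $nf(n)\to0$, because $\frac n2f(n)\le\sum_{n/2\le k\le n}f(k)\to0$. Suppose $G$ is infinite and, for some $C$ and all $n$, any two elements of word length $n$ can be joined by a path of at most $Cn$ edges whose vertices all have word length at least $n$. Two vertices outside the ball of radius $n$ can first move in to the $n$-sphere, at total cost at most $2\sum_{k\ge n}f(k)$, and then be joined at cost at most $Cnf(n)$. Both costs tend to $0$, so by Lemma 3.1 $\partial_fG$ is a single point, for every admissible $f$.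

*The group $\mathbb Z^2$ with the standard basis.* On the sphere $|a|+|b|=n$, neighbors such as $(a,b)$ and $(a-1,b+1)$ with $a\ge1$, $b\ge0$ are joined by two edges through $(a,b+1)$, which has length $n+1$; the other quadrants are symmetric. The sphere has $4n$ points, so $8n$ edges suffice. Thus $\partial_f\mathbb Z^2$ is a point.

*The group $F_2\times\mathbb Z$, with the basis of $F_2$ and a generator of $\mathbb Z$.* Here $|(u,m)|=|u|+|m|$. From $(u,m)$ of length $n$, push $m$ away from $0$ to $\pm n$ and then shrink $u$ to $1$: at most $2n$ edges, outside the open ball of radius $n$. To join $(1,n)$ to $(1,-n)$, choose $w$ with $|w|=n$ and go through $(w,n)$ and $(w,-n)$, using $n+2n+n$ edges. So $8n$ edges suffice, and the boundary is again a point.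

By the consequence of Gerasimov's theorem, the last two groups are not relatively hyperbolic; but their boundaries are trivial. A positive example must prevent cheap detours around large balls, so we need a lower bound for the $d_f$-length of all paths at once.

## 4. A lower bound for the Floyd metric from a CAT$(-1)$ action

Let $G$ act on a CAT$(-1)$ space. A path in the Cayley graph gives a chain of orbit points with bounded jumps. Seen from a point $q$ of the geodesic joining the ends of the chain, a jump at distance $b$ covers an angle of order $e^{-b}$, while the whole chain must cover an angle $\pi$.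

**Lemma 4.1.** Let $X$ be CAT$(-1)$ and $a>0$. There is $c=c(a)>0$ such that if $p_0,\dots,p_k\in X$, $d(p_{i-1},p_i)\le a$, $q\in[p_0,p_k]$ and $o\in X$, then
$$\sum_{i=0}^ke^{-d(o,p_i)}\ge c\,e^{-d(o,q)}.$$

*Proof.* Put $b_i=d(q,p_i)$. Since $d(o,p_i)\le d(o,q)+b_i$, it suffices to show $\sum e^{-b_i}\ge c$. If some $b_i\le1$, the sum is at least $e^{-1}$. Otherwise all $b_i>1$, so $q$ is interior to $[p_0,p_k]$ and $\angle_q(p_0,p_k)=\pi$. Let $\gamma_i$ be the comparison angle at $q$ of $(q,p_{i-1},p_i)$. The hyperbolic law of cosines reads
$$\cosh d(p_{i-1},p_i)=\cosh(b_{i-1}-b_i)+(1-\cos\gamma_i)\sinh b_{i-1}\sinh b_i .$$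
The left side is at most $\cosh a$ and the first term on the right is at least $1$, so
$$2\sin^2(\gamma_i/2)\sinh b_{i-1}\sinh b_i\le\cosh a-1=2\sinh^2(a/2).$$
With $\gamma_i\le\pi\sin(\gamma_i/2)$, valid on $[0,\pi]$, and the inequality of arithmetic and geometric means, we get
$$\gamma_i\le\frac{\pi\sinh(a/2)}{\sqrt{\sinh b_{i-1}\sinh b_i}}\le\pi\sinh(\tfrac a2)\cdot\tfrac12\Big(\frac1{\sinh b_{i-1}}+\frac1{\sinh b_i}\Big).$$
Alexandrov angles satisfy the triangle inequality and are at most comparison angles, so $\pi\le\sum_{i=1}^k\gamma_i$. Each $1/\sinh b_i$ occurs at most twice with factor $\frac12$, and $1/\sinh b=2e^{-b}/(1-e^{-2b})\le2e^{-b}/(1-e^{-2})$ for $b\ge1$. Therefore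
$$\pi\le\pi\sinh(\tfrac a2)\sum_{i=0}^k\frac{2e^{-b_i}}{1-e^{-2}},$$
and $c=\min\{e^{-1},(1-e^{-2})/(2\sinh(a/2))\}$ works. ∎

**Proposition 4.2.** Let $G=\langle S\rangle$ ($S$ finite) act by isometries on a CAT$(-1)$ space $X$, let $o\in X$, let $f$ be admissible, and suppose that for some $C$
$$e^{-d(o,go)}\le C f(|g|_S)\qquad\text{for all }g\in G.\tag{1}$$
Then there is $c'>0$ with $d_f(x,y)\ge c'e^{-d(o,[xo,yo])}$ for all distinct $x,y\in G$. In particular, if some $z\in G$ satisfies $o\in[z^{-n}o,z^no]$ for all $n\ge1$ and $|z^{\pm n}|_S\to\infty$, then $\partial_fG$ has more than one point.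

*Proof.* **Step 1: the inequality.** It suffices to bound $l_f(\gamma)$ below for edge paths $\gamma$ from $x$ to $y$. Let $g_0=x,\dots,g_k=y$, $k\ge1$, be the vertices of $\gamma$. Assign to $g_i$ the edge of $\gamma$ that follows it, and to $g_k$ the last edge. Each edge of $\gamma$ is assigned at most twice, and the edge assigned to $g_i$ has $d_f$-length at least $f(|g_i|_S)$. So
$$\sum_ie^{-d(o,g_io)}\le C\sum_if(|g_i|_S)\le2C\,l_f(\gamma).$$
Apply Lemma 4.1 with $p_i=g_io$, $a=\max_{\sigma\in S}d(o,\sigma o)$ (or $a=1$ if this is $0$), and $q$ the point of $[xo,yo]$ nearest to $o$. We get $l_f(\gamma)\ge\frac c{2C}e^{-d(o,[xo,yo])}$, so $c'=c/(2C)$ works.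

**Step 2: two boundary points.** Since $|z^n|_S\to\infty$, $z$ has infinite order, so $z^n\ne z^{-n}$ and Step 1 gives $d_f(z^n,z^{-n})\ge c'$ for all $n\ge1$. By Lemma 3.1(a),(b), along a common subsequence $(z^n)$ and $(z^{-n})$ converge to points of $\partial_fG$. These have distance at least $c'$. ∎

## 5. Distortion exponents, and why equal edge lengths are not enough

We plan to find $G$ as a normal subgroup with quotient $\mathbb Z=\langle t\rangle$ of a group $\Gamma$ acting on a CAT$(-1)$ complex. Proposition 4.2 then becomes a condition on distortion. Suppose that conjugation by $t^{\pm1}$ multiplies word length in $G$ by at most $\Lambda$, and that rising by one level (one power of $t$) in $X$ costs length at least $h_0$. A geodesic from $o$ to $go$ of length $d$ starts and ends at level $0$, so it stays within levels $\pm d/(2h_0)$. Cutting it into unit pieces and rewriting each at its level, one expects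
$$|g|_S\le C_1(d+1)\Lambda^{d/(2h_0)}=C_1(d+1)\,e^{\kappa d},\qquad\kappa=\frac{\log\Lambda}{2h_0}.$$
(Section 12 proves such an estimate.) For $f(n)=n^{-s}$, condition (1) follows if $s\kappa<1$. Summability needs $s>1$, so we must have $\kappa<1$, that is, $\log\Lambda<2h_0$.

The first thing to try is a presentation with relations $ty_it^{-1}=u_i$, $t^{-1}y_it=w_i$, where $u_i,w_i$ are long words of length $K$ in letters of $G$, and a complex made of regular hyperbolic polygons of one common side length $\ell'$ with all angles at least $2\pi/3$. Curvature then causes no trouble: a closed loop in a simple vertex link has at least three edges, so length at least $2\pi$. But a regular $n$-gon of side $\ell'$ and angle $\tau$ satisfies $\cosh(\ell'/2)=\cos(\pi/n)/\sin(\tau/2)$ (see (2) below). With $\tau\ge2\pi/3$ this gives $\cosh(\ell'/2)<2/\sqrt3$, so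
$$\ell'<2\log\Big(\tfrac2{\sqrt3}+\tfrac1{\sqrt3}\Big)=\log3,$$
however many sides the polygons have. A $t$-edge rises by one level, so $h_0\le\ell'$, and the budget $\log\Lambda<2h_0$ demands $\Lambda<9$. The bound that our presentation will give is $\Lambda=36K\ge144$. This is where the attempt stops: $\ell'$ stays bounded while $\Lambda$ grows with $K$, and the estimate produces only exponents $\kappa>1$.

To get past this point, we make the $t$-edges long. In $\mathbb H^2$, moving outward by $h$ multiplies the length of a large circle by about $e^h$. So a cell with one inner side and $K$ outer sides of the same length can have radial sides of length $h=\log K+O(1)$. Then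
$$\frac{\log(36K)}{2h}\longrightarrow\frac12\qquad(K\to\infty),$$
and every $s<2$ comes within reach. The price is that such a cell has two corners of angle less than $\pi/2$, so the bound on loops in the links needs an argument, and the presentation must be designed for it.

Before the construction, we settle how to see that $G$ is not relatively hyperbolic.

## 6. Property $F\mathbb R$ and outer automorphisms of infinite order

**Definition 6.1 ($\mathbb R$-trees, property $F\mathbb R$).** An *$\mathbb R$-tree* is a geodesic space that is $0$-hyperbolic; equivalently, any two points are joined by a unique arc, and this arc is a geodesic segment. A group has *property $F\mathbb R$* if each of its isometric actions on an $\mathbb R$-tree has a global fixed point.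

*Example.* $\mathbb Z$ does not have $F\mathbb R$, as it translates the line. The group $\langle a,b\mid a^7,b^7,(ab)^7\rangle$ has $F\mathbb R$ by the next lemma.

**Lemma 6.2 (Serre).** If $N$ is generated by $s_1,\dots,s_m$ and all $s_i$ and $s_is_j$ $(i\ne j)$ have finite order, then $N$ has property $F\mathbb R$.

*Proof.* **Step 1: each generator fixes a subtree.** An isometry of finite order preserves the subtree spanned by a finite orbit. This subtree is compact, so it has a circumcenter, which is fixed. Since segments are unique, the fixed set is convex. So $\mathrm{Fix}(s_i)$ is a nonempty closed subtree.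

**Step 2: if $a,b$ have nonempty disjoint fixed subtrees, then $g=ab$ has infinite order.** We show this to force the fixed subtrees to meet. A segment from $\mathrm{Fix}(a)$ to $\mathrm{Fix}(b)$ meets them in an initial and a final closed subsegment. So it contains $[p,q]$ of length $\delta>0$ with $[p,q]\cap\mathrm{Fix}(a)=\{p\}$ and $[p,q]\cap\mathrm{Fix}(b)=\{q\}$. If $[p,q]$ and $a[p,q]$ shared a segment $[p,r]$ with $r\ne p$, then $r$ and $ar$ would be the point of it at distance $d(p,r)$ from $p$, so $ar=r$, a contradiction. Hence $\sigma=[q,p]\cup[p,aq]$ is a geodesic of length $2\delta$ from $q$ to $aq=abq=gq$. In the same way $[q,p]$ and $[q,bp]=b[q,p]$ share only $q$. Apply $a$: the end $a[p,q]$ of $\sigma$ and the beginning $g[q,p]=a[q,bp]$ of $g\sigma$ share only $gq$. So $\sigma\cdot g\sigma\cdot g^2\sigma\cdots$ is locally geodesic, hence geodesic in the tree, and $d(q,g^nq)=2n\delta$. Thus $g$ has infinite order.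

**Step 3: a common point.** By Step 2 the subtrees $\mathrm{Fix}(s_i)$ intersect pairwise. We claim that finitely many pairwise intersecting subtrees $T_1,\dots,T_k$ have a common point. For $k=3$, take points in the three pairwise intersections. The center of the tripod they span lies on all three segments between them, and each $T_i$ contains one of these segments. For $k>3$, the subtrees $T_i\cap T_k$ $(i<k)$ intersect pairwise by the case of three, and we induct. A point common to all $\mathrm{Fix}(s_i)$ is fixed by $N$. ∎

**Definition 6.3 (cusped space).** Let $N$ be a finitely generated group, $P_1,\dots,P_r$ finitely generated subgroups, and $A$ a finite generating set of $N$ containing a generating set of each $P_i$. The *cusped space* $\mathcal Y$ is obtained from $C(N,A)$ by gluing, for each $i$ and each coset $gP_i$, a combinatorial horoball with vertex set $gP_i\times\{0,1,2,\dots\}$. Its edges are the vertical edges $(p,k)(p,k+1)$ and the horizontal edges $(p,k)(p',k)$ for $0<d_{P_i}(p,p')\le2^k$, where $d_{P_i}$ is the word metric of the chosen generators of $P_i$, carried to $gP_i$. Its depth-$0$ part is identified with the part of $C(N,A)$ spanned by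 $gP_i$ and the chosen generators of $P_i$. For the empty family $\mathcal Y=C(N,A)$.

*Example.* In the horoball over $\mathbb Z$, the points $(0,0)$ and $(n,0)$ are at distance at most $2\lceil\log_2n\rceil+1$: go up $\lceil\log_2n\rceil$ steps, across one horizontal edge, and down.

By Groves–Manning (Israel J. Math. 168 (2008), Thm 3.25), if $N$ is hyperbolic relative to the finite family $\{P_i\}$ of finitely generated subgroups, then $\mathcal Y$ is hyperbolic.

**Definition 6.4 (ultralimit).** Fix a nonprincipal ultrafilter on $\mathbb N$. The *ultralimit* of pointed metric spaces $(Y_n,d_n,y_n)$ is the set of sequences $p_n\in Y_n$ with $d_n(p_n,y_n)$ bounded, where the distance of $(p_n)$ and $(q_n)$ is the limit of $d_n(p_n,q_n)$ along the ultrafilter, and sequences at distance $0$ are identified.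

*Example.* If $Y_n$ is the Cayley graph of $\mathbb Z$ scaled by $1/n$ with basepoint $0$, the ultralimit is the line; $x\in\mathbb R$ is represented by the vertices $\lfloor nx\rfloor$. In general, if the $Y_n$ are geodesic and $\delta_n$-hyperbolic with $\delta_n\to0$, the ultralimit is geodesic and $0$-hyperbolic, so it is an $\mathbb R$-tree.

**Lemma 6.5.** If a finitely generated group $N$ is hyperbolic relative to a family $\{P_\lambda\}$, then all but finitely many $P_\lambda$ are trivial. So only finite peripheral families need to be considered.

*Proof.* Take a finite relative presentation and let $\Lambda_0$ be the finite set of indices that occur in $\mathcal R$. The other factors are untouched by the relators, so $N=N_0*(\ast_{\lambda\notin\Lambda_0}P_\lambda)$. A finite generating set of $N$ involves only finitely many of these factors. For any other $P_\mu$, the retraction $N\to P_\mu$ that kills all other factors kills every generator, so its image $P_\mu$ is trivial. Trivial subgroups can be omitted. ∎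

**Proposition 6.6.** Let $N$ be a finitely generated group with $F\mathbb R$, and $\varphi\in\mathrm{Aut}(N)$ with infinite order in $\mathrm{Out}(N)$. Then $N$ is neither hyperbolic nor hyperbolic relative to any finite family of proper finitely generated subgroups.

*Proof.* Suppose $N$ is hyperbolic relative to such a family, possibly empty, and let $\mathcal Y$ be a cusped space. It is hyperbolic, connected and locally finite, and $N$ acts freely on its vertices. So $\mathcal Y$ is proper and the action is proper.

For each horoball, indexed by $i$ and a coset $gP_i$, let $B_{gP_i}$ be the horoball minus its depth-$0$ part, and let $\mathcal B$ be the family of these sets. They are open, pairwise disjoint and permuted by $N$, and the stabilizer of $B_{gP_i}$ is $gP_ig^{-1}\ne N$. The complement of their union is $C(N,A)$, on which $N$ acts cocompactly.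

Fix a finite generating set $T$ of $N$ and put, for $n\ge1$,
$$L_n=\inf_{y\in\mathcal Y}\max_{s\in T}d(y,\varphi^n(s)y).$$

**Case 1: $(L_n)$ is unbounded.** Here we produce an action on a tree without fixed point. Pass to a subsequence with $L_n\to\infty$ and choose $y_n$ with $\max_{s\in T}d(y_n,\varphi^n(s)y_n)\le L_n+1$. Let $N$ act on $(\mathcal Y,\frac1{L_n}d,y_n)$ through $\varphi^n$. The hyperbolicity constants tend to $0$, so the ultralimit is an $\mathbb R$-tree. The elements of $T$ move the basepoints by at most $1+1/L_n$, so every element of $N$ moves them by a bounded amount, and $N$ acts isometrically on the ultralimit. For each point $p=[p_n]$ we have $\max_{s\in T}\frac1{L_n}d(p_n,\varphi^n(s)p_n)\ge1$ by definition of $L_n$. As $T$ is finite, $\max_{s\in T}d(p,sp)\ge1$. So there is no global fixed point, contradicting $F\mathbb R$.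

**Case 2: $L_n\le D-1$ for all $n$, for some $D$.** Choose $y_n$ with $d(y_n,\varphi^n(s)y_n)\le D$ for all $s\in T$.

Suppose first that for some $n$ there is $B\in\mathcal B$ with $y_n\in B$ and $d(y_n,\mathcal Y\setminus B)>D$. Then $\varphi^n(s)y_n\in B\cap\varphi^n(s)B$, so $\varphi^n(s)B=B$ for all $s\in T$. Since $\varphi^n(T)$ generates $N$, the group $N$ stabilizes $B$, a contradiction.

Otherwise every $y_n$ is within $D$ of $C(N,A)$: if $y_n\in B$, a nearest point of $\mathcal Y\setminus B$ lies in the frontier of $B$, which meets no member of $\mathcal B$ because they are open and disjoint. So there are $c_n\in N$ with all $c_ny_n$ in one compact set. The elements $c_n\varphi^n(s)c_n^{-1}$, $s\in T$, move $c_ny_n$ by at most $D$, so by properness they lie in a finite set independent of $n$. By the pigeonhole principle there are $n>n'$ with $c_n\varphi^n(s)c_n^{-1}=c_{n'}\varphi^{n'}(s)c_{n'}^{-1}$ for all $s\in T$. So $\varphi^n$ and $\varphi^{n'}$ differ by an inner automorphism, and $\varphi^{n-n'}$ is inner, a contradiction. ∎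

This tells us what to build: a kernel $G$ generated by elements $y_i$ with $y_i$ and $y_iy_j$ of finite order, on which $t$ acts with infinite order in $\mathrm{Out}(G)$.

## 7. Bricks cut from concentric hyperbolic polygons

Fix $\ell>0$ by $\cosh(\ell/2)=\cos(\pi/7)/\sin(\pi/3)$; the right side is $>1$ (about $1.04$). Let $R_n$ and $\tau_n$ be the circumradius and interior angle of the regular hyperbolic $n$-gon of side $\ell$. The triangle formed by its center, a vertex and the midpoint of an adjacent side has a right angle at the midpoint, angles $\pi/n$ and $\tau_n/2$ at the other two corners, a leg $\ell/2$ and hypotenuse $R_n$. Right-triangle trigonometry gives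
$$\sin(\tau_n/2)=\frac{\cos(\pi/n)}{\cosh(\ell/2)},\qquad\sinh R_n=\frac{\sinh(\ell/2)}{\sin(\pi/n)}.\tag{2}$$
So $\tau_7=2\pi/3$ by the choice of $\ell$. As $\tau_n$ increases with $n$, we have $2\pi/3\le\tau_n<\pi$ for $n\ge7$.

For $K\ge4$ let $h=h(K)=R_{7K}-R_7$. By (2), $\sinh R_{7K}$ is $K$ times a factor bounded above and below, so $h=\log K+O(1)$ as $K\to\infty$. Given $s\in(1,2)$, fix $K\ge4$ so large that
$$h>2\ell,\qquad\kappa:=\frac{\log(36K)}{2(h-\ell)}<\frac1s.\tag{3}$$
This is possible because $\kappa\to\frac12<\frac1s$ as $K\to\infty$.

**Definition 7.1 (brick).** Take a regular $7K$-gon and a concentric regular heptagon, both of side $\ell$, with center $O$ and with the vertices of the heptagon on the rays from $O$ through every $K$-th vertex of the $7K$-gon. Cut the region between them along the $7$ radial segments. The *brick* $Q$ is one of the $7$ congruent pieces.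

Points on the sides of the $7K$-gon have distance to $O$ in $[R_{7K}-\ell/2,R_{7K}]$, since each is within $\ell/2$ of a vertex. As $h>2\ell$, $R_{7K}-\ell/2>R_7$, so the heptagon lies inside and the definition makes sense. The brick has one *inner* side of length $\ell$, two *radial* sides of length $h$ and $K$ *outer* sides of length $\ell$. The rays bisect the polygon angles, so its angles are

* $\beta=\pi-\tau_7/2=2\pi/3$ at the two inner corners,
* $\alpha=\tau_{7K}/2\in[\pi/3,\pi/2)$ at the two outer corners,
* $\tau_{7K}\ge2\pi/3$ at the $K-1$ other outer vertices.

The brick is convex. It is the intersection of the $7K$-gon, a sector of angle $2\pi/7$ at $O$, and the half-plane bounded by the line of the inner side that does not contain $O$.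

## 8. The presentation and its germ graph

Let $J=2K+8$ and $m=6J+1$. The generators are $y_i,e_i,\bar e_i$ $(i\in\mathbb Z/m)$, $z_{i,a}$ $(i\in\mathbb Z/m,\ 1\le a\le J)$, and $t$. Let
$$A_{i,a}=y_{j_1}y_{j_2}^{-1}y_{j_3}y_{j_4}^{-1}y_{j_5}y_{j_6}^{-1},$$
where $j_1=i$ and $j_2-j_1,\ j_3-j_2,\ j_4-j_3,\ j_5-j_4,\ j_6-j_5$ equal $3a-2,\ 2a-1,\ 3a-1,\ 2a,\ 3a$ modulo $m$. The group $\Gamma$ is given by the relators

* (R1) $y_i^7$;
* (R2) $(y_iy_j)^7$ for unordered pairs $i\ne j$;
* (R3) $z_{i,a}A_{i,a}$;
* (R4) $e_i\,z_{i,2K-3}\cdots z_{i,2K+2}$ and $\bar e_i\,z_{i,2K+3}\cdots z_{i,2K+8}$;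
* (R5) $ty_it^{-1}u_i^{-1}$, with $u_i=e_i\,z_{i,1}\cdots z_{i,K-2}\,e_i$;
* (R6) $t^{-1}y_it\,w_i^{-1}$, with $w_i=\bar e_i\,z_{i,K-1}\cdots z_{i,2K-4}\,\bar e_i$.

For example, with $K=4$ (which shows only the indexing; (3) may require a larger $K$) we have $J=16$, $m=97$, $u_i=e_iz_{i,1}z_{i,2}e_i$, $w_i=\bar e_iz_{i,3}z_{i,4}\bar e_i$, and (R4) uses $z_{i,5},\dots,z_{i,10}$ and $z_{i,11},\dots,z_{i,16}$. In general the index ranges in $u_i$, $w_i$ and (R4) split $1,\dots,J$, so every $z_{i,a}$ occurs exactly once in (R3) and exactly once in (R4)–(R6). All relators have length at least $7$, and $|u_i|=|w_i|=K$.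

Each part has its job. (R1) and (R2) give $F\mathbb R$. (R5) and (R6) make $\langle y_i\rangle$ normal, with stretch controlled by $K$. (R3) and (R4) express the auxiliary letters through the $y_i$. The $z$'s separate the dangerous corners, which all occur at the letters $e_i,\bar e_i$.

**Definition 8.1 (germ graph $L$).** Its vertices are $x^+$ (outgoing germ) and $x^-$ (incoming germ), for each generator $x$. The letter $x$ has initial germ $x^+$ and terminal germ $x^-$; the letter $x^{-1}$ has initial germ $x^-$ and terminal germ $x^+$. Each pair of cyclically consecutive letters $ab$ of a relator gives an edge from the terminal germ of $a$ to the initial germ of $b$. Positions of a proper power $\sigma^p$ are counted modulo $|\sigma|$.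

*Example.* For $\langle y\mid y^7\rangle$ the germ graph is a single edge $y^-y^+$, as there is one position modulo $1$.

Going through the relators, we find the following edges of $L$.

* (R1), (R2): $y_i^-y_j^+$, exactly once for each ordered pair $(i,j)$, including $i=j$.
* (R3), with $z=z_{i,a}$: $z^-y_{j_1}^+$ and $z^+y_{j_6}^+$; $y_{j_1}^-y_{j_2}^-$, $y_{j_3}^-y_{j_4}^-$, $y_{j_5}^-y_{j_6}^-$; $y_{j_2}^+y_{j_3}^+$, $y_{j_4}^+y_{j_5}^+$.
* (R4) and the interiors of $u_i,w_i$: $z^-z'^+$ for consecutive $zz'$; $e^-z^+$ and $z^-e^+$, with $e\in\{e_i,\bar e_i\}$.
* (R5): $t^-y_i^\pm$ at the two ends of the letter $y_i$, and $t^+e_i^\pm$ at the two ends of $u_i$.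
* (R6): $t^+y_i^\pm$ at the two ends of the letter $y_i$, and $t^-\bar e_i^\pm$ at the two ends of $w_i$.

For instance, in (R5) the pair $ty_i$ gives $t^-y_i^+$, the pair $y_it^{-1}$ gives $y_i^-t^-$, the pair $t^{-1}e_i^{-1}$ gives $t^+e_i^-$, and the pair $e_i^{-1}t$ gives $e_i^+t^+$.

**Lemma 8.2.** $L$ is simple: it has no loops and no multiple edges. Germs of $z$'s are adjacent only to germs of $y$'s, $z$'s, $e$'s and $\bar e$'s, never to $t^\pm$. Each germ of an $e_i$ (respectively $\bar e_i$) is adjacent to $t^+$ (respectively $t^-$) by exactly one edge, and otherwise only to germs of $z$'s.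

*Proof.* The statements about neighbors are read off the list. There are no loops, since the differences used in (R3) are nonzero modulo $m$ and all other edges visibly join different germs. For multiple edges we compare edges of the same kind.

The $y^-y^+$ edges occur once for each ordered pair. The $y^-y^-$ edges join indices that differ by $3a-2$, $3a-1$ or $3a$ with $1\le a\le J$; these differences are distinct integers in $[1,3J]=[1,\frac{m-1}2]$. A pair $\{x,x+p\}$ with $1\le p\le\frac{m-1}2$ determines $p$, because the difference taken the other way is $m-p>\frac{m-1}2$. For fixed $p$ it determines $x$: if $\{x,x+p\}=\{x',x'+p\}$ with $x\ne x'$, then $2p=0$ in $\mathbb Z/m$, impossible as $m$ is odd and $0<p<m$. For each difference, distinct $i\in\mathbb Z/m$ give distinct $x$. So the $y^-y^-$ edges are distinct. The same argument applies to the $y^+y^+$ edges, with differences $2a-1,2a\in[1,2J]$.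

Each $z_{i,a}$ occurs once in (R3), where its neighbors are $y$-germs, and once in (R4)–(R6), where its neighbors are $z$-, $e$- or $\bar e$-germs. So each germ of a $z$ has exactly two edges, going to different vertices. Finally, the edges at $t^-$ go to the distinct germs $y_i^\pm,\bar e_i^\pm$, once each, and those at $t^+$ to $y_i^\pm,e_i^\pm$, once each. ∎

## 9. Small cancellation and embedded relator cycles

**Definition 9.1 (pieces, $C'(1/6)$).** The symmetrized set of a presentation with cyclically reduced relators consists of all cyclic conjugates of relators and their inverses, as words. A *piece* is a common initial subword of two distinct elements of it. The condition $C'(1/6)$ says that a piece that is a subword of $r$ has length less than $|r|/6$.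

*Example.* In $\langle a,b,c,d\mid aba^{-1}b^{-1}cdc^{-1}d^{-1}\rangle$ the sixteen two-letter words that occur cyclically in the relator and its inverse are distinct. So pieces have length at most $1<8/6$, and $C'(1/6)$ holds.

Greendlinger's lemma (Lyndon–Schupp, *Combinatorial Group Theory*, Thm V.4.4, valid for any symmetrized set satisfying $C'(1/6)$, including proper powers) says: a nonempty freely reduced word that is trivial in the group contains a subword $s$ of some element $r'$ of the symmetrized set with $|s|>|r'|/2$.

**Lemma 9.2.** In the presentation of $\Gamma$, two elements of the symmetrized set with the same first two letters are equal. Consequently all pieces have length at most $1$, the presentation is $C'(1/6)$, and: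

(i) freely reduced words of length $1$ and $2$ are nontrivial in $\Gamma$, so the Cayley graph has no loops and no multiple edges;

(ii) no subword $v$ of a cyclic relator $r$ with $0<|v|<|r|$ is trivial in $\Gamma$, so relator cycles are embedded in the Cayley graph.

*Proof.* Consecutive letters $aa^{-1}$ would give a loop of $L$, so the relators are cyclically reduced. The words $ab$ and $b^{-1}a^{-1}$ determine the same pair of germs. As $L$ is simple, a two-letter word occurs at only one position, modulo the symmetry of proper powers, among all relators and their inverses. It occurs there in only one reading direction, since otherwise $ab=b^{-1}a^{-1}$, that is, $b=a^{-1}$. So the first two letters determine an element of the symmetrized set. Pieces have length at most $1<7/6$, and $C'(1/6)$ holds since all relators have length at least $7$. In Greendlinger's lemma we have $|s|>|r'|/2\ge7/2$, hence $|s|\ge4$. This gives (i).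

For (ii), $v$ is trivial if and only if the complementary subword of $r$ is, so we may assume $|v|\le|r|/2$. If $v=1$ in $\Gamma$, then $v$ contains a subword $s$ as in Greendlinger's lemma. It is a common subword of $r$ and $r'$ of length at least $4$. By the first statement $r'$ is $r$ up to cyclic permutation and inversion, so $|v|\ge|s|>|r|/2$, a contradiction. ∎

## 10. A CAT$(-1)$ complex for $\Gamma$

**Definition 10.1 (link).** In a 2-complex made of hyperbolic polygons, the *link* of a vertex $p$ is the metric graph with one vertex for each germ of an edge at $p$ and one edge for each corner of a cell at $p$, of length the angle of that corner.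

*Example.* In the tiling of $\mathbb H^2$ by regular heptagons of side $\ell$ and angle $\tau_7=2\pi/3$, three at each vertex, every vertex link is a circle of three edges, of total length $2\pi$.

**The complex $X$.** Its $1$-skeleton is the Cayley graph of $\Gamma$, with $t$-edges of length $h$ and all other edges of length $\ell$. Along each embedded cycle labeled by a relator attach one polygon of side $\ell$: a regular $7$-gon for (R1), (R3), (R4), a regular $14$-gon for (R2). For (R5), (R6) attach a brick, with the $y_i$-edge as inner side, the $t$-edges as radial sides, and the path $u_i$, respectively $w_i$, as outer boundary.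

*The attachment is well defined.* If one cycle is read as a relator in two ways, Lemma 9.2 shows that the two readings come from the same relator, in the same direction, at positions that agree modulo the symmetry of a proper power. Proper powers occur only in (R1) and (R2), where the symmetry acts by rotations of a regular polygon.

*$X$ is simply connected.* It is the Cayley complex with cells having the same boundary cycle identified.

*$X$ is a proper, complete geodesic space.* Edges and cells are embedded, so $X$ is a regular cell complex. Cone each convex polygon from an interior point (the center, for regular polygons) over its sides, subdivided at their midpoints. This barycentric subdivision is an $M_{-1}$-simplicial complex, that is, its simplices are hyperbolic, with finitely many shapes. Hence $X$ is a complete geodesic space, and its geodesics are finite concatenations of segments in cells. It is locally finite, so it is proper.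

*The action.* $\Gamma$ preserves labels, so it acts on $X$ by isometries. The action is cocompact, and free and transitive on the vertices of the Cayley graph, hence proper.

*Links of vertices.* At a vertex $g$ of the Cayley graph, each position (modulo symmetry) in each relator contributes one corner, which joins the two germs of that position. By simplicity of $L$, different positions join different pairs of germs, so they give different corners. Every corner arises in this way. So the link is $L$. The edges $t^+e_i^\pm$ and $t^-\bar e_i^\pm$ have length $\alpha\ge\pi/3$; call them *$\alpha$-edges*. The edges $t^\pm y_i^\pm$ have length $\beta=2\pi/3$, and all others have length $\tau_7$, $\tau_{14}$ or $\tau_{7K}$. So every edge that is not an $\alpha$-edge has length at least $2\pi/3$.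

**Proposition 10.2.** $X$ is CAT$(-1)$. Hence $\Gamma$ is hyperbolic.

*Proof.* By BH II.5.4 and II.5.6, a simply connected 2-dimensional complex of this kind is CAT$(-1)$ if every injective loop in the link of a vertex (of the subdivision) has length at least $2\pi$. At a vertex of the subdivision inside a cell, the link is a circle of length $2\pi$. At the midpoint of an edge the link consists of arcs of length $\pi$ joining two points, and an injective loop is made of two of them.

It remains to treat an injective loop in $L$. If it has at least three edges that are not $\alpha$-edges, its length is at least $3\cdot\frac{2\pi}3=2\pi$. Suppose it has at most two. As $L$ is simple, the loop has at least three edges, so it contains an $\alpha$-edge. Let $\varepsilon$ be the $e$- or $\bar e$-germ on that edge. By Lemma 8.2, $\varepsilon$ has only one edge to $t^\pm$, so its other edge in the loop goes to a germ $\zeta$ of some $z$. Let $\zeta x$ be the next edge of the loop. Both $\varepsilon\zeta$ and $\zeta x$ are non-$\alpha$, since $\alpha$-edges do not meet germs of $z$'s. So all other edges of the loop are $\alpha$-edges, and they form a path from $x$ to $\varepsilon\ne x$.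 As $\zeta$ is not adjacent to $t^\pm$, $x\ne t^\pm$; since $x$ lies on an $\alpha$-edge, it is an $e$- or $\bar e$-germ. Each such germ lies on only one $\alpha$-edge, so the path is $x\,t^+\,\varepsilon$ or $x\,t^-\,\varepsilon$. The loop has length at least $2\alpha+2\cdot\frac{2\pi}3\ge2\pi$.

So $X$ is CAT$(-1)$. Since $\Gamma$ acts properly and cocompactly on the proper hyperbolic space $X$, it is hyperbolic. ∎

From now on $o$ denotes the vertex $1\in\Gamma$ of $X$.

## 11. The kernel $G$: generation, a geodesic line, and part 1 of Theorem A

Let $\chi:\Gamma\to\mathbb Z$ send $t$ to $1$ and all other generators to $0$. It is well defined because every relator has $t$-exponent $0$. Put $G=\ker\chi$ and $S=\{y_i\}$.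

**Step 1: $G$ is generated by $S$, and conjugation by $t^{\pm1}$ stretches by at most $36K$.** Let $H=\langle S\rangle$. By (R3), $z_{i,a}\in H$ and $|z_{i,a}|_S\le6$. By (R4), $e_i,\bar e_i\in H$ and $|e_i|_S,|\bar e_i|_S\le36$. By (R5) and (R6), $tHt^{-1}\subset H$ and $t^{-1}Ht\subset H$. So $H$ is normal in $\Gamma$, and $H\le G$. The group $\Gamma/H$ is cyclic, generated by the image of $t$, and maps onto $\mathbb Z=\Gamma/G$ with kernel $G/H$. A cyclic group mapping onto $\mathbb Z$ does so injectively, so $H=G$. Thus $G=\langle S\rangle$ is finitely generated and $\Gamma/G\cong\mathbb Z$. Each of the $K$ letters of $u_i$ and $w_i$ has $S$-length at most $36$, so $|u_i|_S,|w_i|_S\le36K$, and by induction on $|b|$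
$$|t^b\nu t^{-b}|_S\le\Lambda^{|b|}|\nu|_S\qquad(\nu\in G,\ b\in\mathbb Z),\qquad\Lambda:=36K.\tag{4}$$

**Step 2: an element $z\in G$ with a geodesic line through $o$.** Proposition 4.2 needs one. Let $z=z_{1,1}\in G$. No relator has a subword $zz$, so the germs $z^-$ and $z^+$ are not adjacent in $L$. Hence any path in $L$ between them has distinct first and last edges. Neither is an $\alpha$-edge, so both have length at least $2\pi/3$, and the distance of $z^-$ and $z^+$ in the link is at least $4\pi/3>\pi$. So the edge line through the vertices $z^n$, $n\in\mathbb Z$, is a local geodesic, and thus a geodesic in the CAT$(-1)$ space $X$. In particular $o\in[z^{-n}o,z^no]$ for all $n\ge1$, the elements $z^n$ are pairwise distinct, and $G$ is infinite. For every finite generating set $S'$ of $G$, $|z^{\pm n}|_{S'}\to\infty$, since balls in $G$ are finite.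

**Step 3: part 1 of Theorem A.** We check the hypotheses of Proposition 6.6. Since $y_i^7=(y_iy_j)^7=1$, $G$ has $F\mathbb R$ by Lemma 6.2. Let $\varphi$ be conjugation by $t$ on $G$. Suppose $\varphi^k$ with $k\ge1$ is conjugation by some $n\in G$. Then $g=n^{-1}t^k$ centralizes $G$, and it has infinite order because $\chi(g)=k$. Since the action of $\Gamma$ on $X$ is proper and cocompact, $g$ is a hyperbolic isometry with a unique axis. As $G$ centralizes $g$, it preserves this axis. A line is an $\mathbb R$-tree, so by $F\mathbb R$ the group $G$ fixes a point of it. By properness $G$ is finite, contradicting Step 2. So $\varphi$ has infinite order in $\mathrm{Out}(G)$. By Proposition 6.6 and Lemma 6.5, $G$ is not hyperbolic and not hyperbolic relative to any system of proper finitely generated subgroups.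

## 12. A Lipschitz height function and the distortion of $G$

**Step 1: extend $\chi$ to a Lipschitz function on $X$.** This makes precise that rising one level costs length at least $h-\ell$. Let $\theta:[0,\infty)\to[0,1]$ be $0$ on $[0,\ell/2]$, $1$ on $[h-\ell/2,\infty)$, and affine in between. It is $(h-\ell)^{-1}$-Lipschitz, and $\theta(h-x)=1-\theta(x)$ for $x\in[0,h]$. Define $v:X\to\mathbb R$ as follows.

* On vertices, $v=\chi$. On edges other than $t$-edges, and on cells (R1)–(R4), $v$ is constant.
* On a $t$-edge from height $j$ to $j+1$, at distance $x$ from its initial point, $v=j+\theta(x)$.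
* On a brick (R5) with outer side at height $j$, so inner side at height $j+1$, $v=j+\theta(R_{7K}-r)$, where $r$ is the distance to the center $O$ of the brick.
* On a brick (R6) with outer side at height $j+1$, so inner side at height $j$, $v=j+1-\theta(R_{7K}-r)$.

We check that the values on bricks agree with those on their boundaries. On outer sides $R_{7K}-r\in[0,\ell/2]$, so $\theta=0$. On the inner side $r\le R_7$, so $R_{7K}-r\ge h$ and $\theta=1$. The $t$-edges of a brick (R5) start at the outer side, so there $R_{7K}-r=x$ and $v=j+\theta(x)$. Those of a brick (R6) start at the inner side, so there $R_{7K}-r=h-x$ and $v=j+1-\theta(h-x)=j+\theta(x)$. Since $r$ is $1$-Lipschitz, $v$ is $(h-\ell)^{-1}$-Lipschitz on each cell. Geodesics of $X$ are finite concatenations of segments in cells, so $v$ is $(h-\ell)^{-1}$-Lipschitz on $X$.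

**Lemma 12.1.** There is $C_1$ with $|g|_S\le C_1(d+1)e^{\kappa d}$ for all $g\in G$, where $d=d_X(o,go)$ and $\kappa$ is as in (3).

*Proof.* **Step 2: follow the geodesic by elements of $\Gamma$ of small height.** Let $g\ne1$ and $k=\lceil d\rceil$, and let $o=p_0,\dots,p_k=go$ be points along $[o,go]$ with spacing at most $1$. Since $v(o)=v(go)=0$ and each $p_i$ is within $d/2$ of $o$ or $go$, we have $|v(p_i)|\le\frac d{2(h-\ell)}$. Let $R_0$ bound the distance of points of $X$ to vertices. Choose $g_i\in\Gamma$ with $d(p_i,g_io)\le R_0$, $g_0=1$, $g_k=g$, and put $b_i=\chi(g_i)=v(g_io)$. Then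
$$|b_i|\le\frac{d+2R_0}{2(h-\ell)},\qquad b_0=b_k=0.$$

**Step 3: rewrite $g$ in $G$.** The elements $g_{i-1}^{-1}g_i$ lie in the finite set $\{\gamma\in\Gamma:d(o,\gamma o)\le2R_0+1\}$. Write $g_{i-1}^{-1}g_i=\nu_it^{b_i-b_{i-1}}$ with $\nu_i\in G$; the $\nu_i$ lie in a finite set independent of $g$. Then
$$g_it^{-b_i}=g_{i-1}\nu_it^{-b_{i-1}}=(g_{i-1}t^{-b_{i-1}})(t^{b_{i-1}}\nu_it^{-b_{i-1}}),$$
and since $b_0=b_k=0$, multiplying up gives $g=\prod_{i=1}^kt^{b_{i-1}}\nu_it^{-b_{i-1}}$. By (4),
$$|g|_S\le k\cdot\max|\nu_i|_S\cdot\Lambda^{(d+2R_0)/(2(h-\ell))}\le C_1(d+1)e^{\kappa d},$$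
because $\Lambda^{d/(2(h-\ell))}=e^{\kappa d}$ and $k\le d+1$. For $g=1$ the bound is trivial. ∎

Since $s\kappa<1$, we get $|g|_S^s\le C_1^s(d+1)^se^{s\kappa d}\le C_2e^d$ for some $C_2$, that is,
$$e^{-d_X(o,go)}\le C_2\,|g|_S^{-s}\qquad(g\in G\setminus\{1\}).\tag{5}$$

## 13. Part 2 of Theorem A: two points, and the surjection $\partial_fG\to\partial\Gamma$

Let $S'$ be any finite generating set of $G$, and $f$ an admissible function with $f(n)\ge cn^{-s}$ for $n\ge1$.

**Step 1: $\partial_fG$ has more than one point.** Choose $M$ with $|g|_{S'}\le M|g|_S$ for all $g\in G$. By (5), for $g\ne1$,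
$$e^{-d(o,go)}\le C_2M^s|g|_{S'}^{-s}\le\frac{C_2M^s}c\,f(|g|_{S'}).$$
For $g=1$ the left side is $1$ and $f(0)>0$. So (1) holds for $S'$ and some $C$. By Step 2 of Section 11, the element $z$ satisfies the hypotheses of Proposition 4.2. Hence $\partial_fG$ has more than one point. With $f(n)=n^{-s}$, $f(0)=1$, and part 1 of Theorem A, this answers the question affirmatively.

**Step 2: the map $\Phi:\partial_fG\to\partial X$.** Since $d(o,[xo,yo])$ and $(xo|yo)_o$ differ by a bounded amount, Proposition 4.2 gives
$$d_f(x,y)\ge c''e^{-(xo|yo)_o}\qquad(x\ne y\text{ in }G).\tag{6}$$
By Lemma 3.1(c), every $\xi\in\partial_fG$ is a limit of vertices $g_n$ with $|g_n|_{S'}\to\infty$. Then $(g_no|g_mo)_o\to\infty$ as $n,m\to\infty$. For $g_n\ne g_m$ this follows from (6), as $d_f(g_n,g_m)\to0$. For $g_n=g_m$ the product is $d(o,g_no)$, which tends to infinity because the action on $X$ is proper. So $g_no$ converges to a point of $\partial X$. Interlacing two such sequences with the same limit $\xi$ shows that this point depends only on $\xi$; call it $\Phi(\xi)$.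

**Step 3: $\Phi$ is continuous.** Let $\xi\ne\eta$ be limits of $(g_n)$ and $(h_n)$ as in Step 2. For large $n$, $g_n\ne h_n$, and (6) gives $d_f(g_n,h_n)\ge c''e^{-(g_no|h_no)_o}$. Along a subsequence on which $(g_no|h_no)_o$ tends to its lower limit, which is at most $(\Phi\xi|\Phi\eta)_o$, we obtain
$$d_f(\xi,\eta)\ge c''e^{-(\Phi\xi|\Phi\eta)_o}.$$
So if $\xi_n\to\xi$ with $\xi_n\neq\xi$, then $(\Phi\xi_n|\Phi\xi)_o\to\infty$, that is, $\Phi(\xi_n)\to\Phi(\xi)$.

**Step 4: $\Phi$ is equivariant.** Left translation by $g\in G$ changes $d(1,e)$ by at most $|g|_{S'}$. Since $f(n)/f(n+1)$ is bounded, it changes the $d_f$-length of edges by a bounded factor, so it is bi-Lipschitz for $d_f$. Hence $G$ acts on the completion and on $\partial_fG$. If $g_n\to\xi$, then $gg_n\to g\xi$ and $gg_no\to g\Phi(\xi)$, so $\Phi(g\xi)=g\Phi(\xi)$.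

**Step 5: the image of $\Phi$ is the limit set of $G$.** The limit set is the set of limits in $\partial X$ of sequences $g_no$ with $g_n\in G$, and it contains the image by construction. Let $g_no\to\zeta\in\partial X$ with $g_n\in G$. Then $|g_n|_{S'}\to\infty$. By Lemma 3.1(a),(b), a subsequence of $(g_n)$ converges to some $\xi\in\partial_fG$, and $\Phi(\xi)=\zeta$.

**Step 6: the limit set of $G$ is $\partial X$.** First, $\Gamma$ is not virtually cyclic: otherwise the infinite subgroup $G$ would have finite index, but $\Gamma/G\cong\mathbb Z$. The limit set of $G$ is nonempty, since $G$ is infinite and acts properly, and it is closed. It is $\Gamma$-invariant: for $\gamma\in\Gamma$, normality gives $\gamma Go=G\gamma o$, which is at finite Hausdorff distance from $Go$. As $\Gamma$ acts minimally on $\partial\Gamma=\partial X$, the limit set is all of $\partial X$.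

So $\Phi:\partial_fG\to\partial X=\partial\Gamma$ is a continuous $G$-equivariant surjection. Since $\Gamma$ is hyperbolic and not virtually cyclic, $\partial\Gamma$ is uncountable, and hence so is $\partial_fG$. This completes the proof of Theorem A. ∎
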